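\title{Small algebraic decision trees for finding the maximum}

\begin{abstract}
Let $a_{d,n}$ be the least number of leaves of positive measure in an algebraic decision tree of degree $d$ that finds the maximum of $n$ real numbers for almost all inputs. Successive comparisons give $a_{d,n}\le 2^{n-1}$, and it has been conjectured that equality holds for all $d$ and $n$. We disprove this conjecture. For every $n\ge 3$ and all sufficiently large $d$ we have $a_{d,n}\le n^{4\lfloor\log_2 n\rfloor+1}$; there is an absolute constant $d_0$ with $a_{d,n}\le 2^{n-2}$ for all $d\ge d_0$ and $n\ge 234$; and for every $c>0$ some fixed degree gives $a_{d,n}\le 2^{cn}$ for all large $n$. On the other hand, $a_{d,n}=2^{n-1}$ for all $d$ when $n\le 4$, and $a_{d,n}\ge 2n$ when $n\ge 4$.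
\end{abstract}

\section{Introduction}\label{sec:intro}

The problem MAX asks, for an input $x=(x_1,\dots,x_n)\in\mathbb{R}^n$, for an index $j$ with $x_j\ge x_k$ for all $k$. We study how many cases a program must distinguish in order to solve it, when the program may branch only on the signs of polynomials in the input.

An \emph{algebraic decision tree of degree $d$} is a finite rooted tree in which every internal node carries a real polynomial $g(x_1,\dots,x_n)$ of degree at most $d$, its \emph{test}, and has three children, one for each of the outcomes $g(x)<0$, $g(x)=0$, $g(x)>0$. Every leaf is labeled with an index in $[n]=\{1,\dots,n\}$. An input follows the outcomes of the tests from the root to a leaf, and the label of that leaf is the output. The tree \emph{solves MAX for almost all inputs} if the output is correct outside a set of Lebesgue measure $0$. Its \emph{size} is the number of leaves that are reached by a set of inputs of positive measure. For integers $d,n\ge1$ let $a_{d,n}$ be the least size of a tree of degree $d$ that solves MAX for almost all inputs. A tree of degree $d$ is also a tree of degree $d+1$, so $a_{d,n}$ is nonincreasing in $d$.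

The size counts the full-dimensional cases and disregards ties. The \emph{comparison tree} keeps a current champion, starting with $x_1$, and compares it with $x_2,\dots,x_n$ in turn. It has $3^{n-1}$ leaves, but only the $2^{n-1}$ leaves below which no tie has occurred can be reached with positive measure. In the other direction, every label $j$ must appear on a leaf of positive measure, because $j$ is the only correct output on the open cone where $x_j$ is strictly largest. Hence
\begin{equation}\label{eq:trivial}
n\le a_{d,n}\le a_{1,n}\le 2^{n-1}.
\end{equation}
The two ends agree for $n\le2$. For larger $n$ the question is whether tests of higher degree can merge cases that comparisons keep apart. Three known facts suggest that they cannot. For $d=1$, Farkas' lemma implies $a_{1,n}=2^{n-1}$. The minimum size is also $2^{n-1}$ when the tests are restricted to the form $(x_j-x_k)(x_h-x_s)$, and likewise when they are restricted to products of linear forms. (We do not use these facts.) The problem we answer comes from \cite{MAX}.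

\begin{quote}
\textbf{Conjecture.} $a_{d,n}=2^{n-1}$ for all $d$ and $n$.
\end{quote}

The conjecture is false. When the degree may depend on $n$, the size drops to $n^{O(\log n)}$.

\begin{theorem}\label{thm:quasi}
For every $n\ge3$ there is $d(n)$ such that for all $d\ge d(n)$
\[
a_{d,n}\le n^{4\lfloor\log_2 n\rfloor+1}.
\]
\end{theorem}

A product inequality turns this into statements about a fixed degree.

\begin{theorem}\label{thm:fixed}
\begin{itemize}
\item[(a)] Let $d_0=d(234)$. For all $d\ge d_0$ and all $n\ge234$ we have $a_{d,n}\le 2^{n-2}<2^{n-1}$.
\item[(b)] For every $c>0$ there is $d$ with $a_{d,n}\le 2^{cn}$ for all sufficiently large $n$. That is,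
\[
\lim_{d\to\infty}\ \limsup_{n\to\infty}\ \frac1n\log_2 a_{d,n}=0 .
\]
\end{itemize}
\end{theorem}

There is no conflict with the known facts, since our tests are not restricted to products of linear forms. For very small $n$ the conjecture does hold.

\begin{theorem}\label{thm:small}
For all $d\ge1$ and $n\le4$ we have $a_{d,n}=2^{n-1}$. Moreover $a_{d,n}\ge 2n$ for all $d\ge1$ and all $n\ge4$.
\end{theorem}

Three things are not settled here: an explicit bound on $d(n)$, the case of small $d\ge2$ with large $n$, and the range $5\le n\le233$.

Section~\ref{sec:idea} explains the construction and works out its two devices by hand. Section~\ref{sec:sign} puts trees into a normal form that is used throughout. Sections~\ref{sec:ratios}--\ref{sec:upper} prove Theorems~\ref{thm:quasi} and~\ref{thm:fixed}. Section~\ref{sec:lower} proves Theorem~\ref{thm:small} and depends only on Section~\ref{sec:sign}.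

\section{How a tree can have fewer than $2^{n-1}$ leaves}\label{sec:idea}

In the comparison tree, call the current champion the \emph{pivot}, and call a comparison that it loses a \emph{failure}. A leaf is determined by the set of comparisons that were failures, and every subset of the $n-1$ comparisons occurs. The tree is large because a path can contain many failures, each of which makes little progress.

Suppose instead that the tree works in rounds. A round chooses a pivot and tries to verify that it is the maximum; it has at most $n^4$ outcomes; and each failed round halves the number of candidates for the maximum. Then a path contains at most $\log_2 n$ failures, and the number of leaves is about $(n^4)^{\log_2n}$. The natural way to halve is to take a median of the candidates as pivot. The obstacle is that a tree knows nothing but its path. A round that revealed the set of surviving candidates would need one outcome for each subset of about half of $[n]$, which is exponentially many.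

Our tree therefore never learns the set of candidates. After a failure it knows two indices, the pivot $i$ and a \emph{witness} $k$, such that $t=x_k-x_i$ satisfies
\[
0<t\le \max_j x_j-x_i\le 8t .
\]
The candidates are the indices whose value lies within $t/2$ of the maximum. They are described by the length $t$, and their number serves only as a potential function in the analysis. Two devices make such rounds possible. In both examples $i$ is fixed, $y_j=x_j-x_i$ for $j\ne i$, and ties are ignored.

\begin{example}[approximate questions are cheap]\label{ex:far}
Let $\delta=\max_{j}|y_j|>0$. We want an index $k$ with $|y_k|\ge\delta/2$. Choose $N$ with $4^N\ge n$ and put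
\[
g_k=n\,y_k^{2N}-\sum_{j\ne i}y_j^{2N}.
\]
If $|y_k|=\delta$, the sum is at most $(n-1)\delta^{2N}$ and $g_k>0$. If $|y_k|<\delta/2$, then $n\,y_k^{2N}<n4^{-N}\delta^{2N}\le\delta^{2N}$ and $g_k<0$. Test the $g_k$ one after another and stop at the first positive one. The chain stops, because some $k$ has $|y_k|=\delta$, and it stops at an acceptable $k$. It has one leaf for each $k\ne i$. What makes one test per index sufficient is the margin between ``$|y_k|=\delta$'', where the test must accept, and ``$|y_k|<\delta/2$'', where it must reject; in between, either answer will do.
\end{example}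

\begin{example}[symmetric tests read signs without names]\label{ex:sym}
Let $M$ be odd and let $E_r$ be the $r$-th elementary symmetric polynomial in the numbers $y_j^M$, $j\neq i$. Then all $y_j$ are negative if and only if $(-1)^rE_r>0$ for $r=1,\dots,n-1$. One direction holds term by term. For the other, if the polynomial $\prod_j(T-y_j^M)=\sum_r(-1)^rE_rT^{n-1-r}$ has only positive coefficients, it has no root $T\ge0$. So a chain of $n-1$ tests verifies that $x_i$ is the maximum, as the comparisons $y_j<0$ would. The difference lies in what a failure tells us. For $n=3$, with $y=(u,v)$, the test $E_1=u^M+v^M$ has the sign of whichever of $u,v$ is larger in absolute value, and $E_2=(uv)^M$ then gives the sign of the other. The chain examines the points in order of decreasing distance from $x_i$, without learning which point is which. At the first failure, every point above $x_i$ is at most as far away as the point being examined, and this point is above: it is a witness.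

For $n=4$ this reading of $E_1$ breaks down. Near $y=(-1,1,1)$ we have $E_1>0$ even when $|y_1|$ is the largest. But in such a configuration there are points on both sides of $x_i$ at comparable distances, a situation that can be detected with a margin, and in which a witness is already at hand.
\end{example}

Section~\ref{sec:ratios} generalizes Example~\ref{ex:far}: every question about ratios of differences that has a margin can be answered with one leaf per answer. Section~\ref{sec:verify} combines this with the tests $E_r$ into a verification whose failures produce witnesses. Section~\ref{sec:pivot} finds a substitute for the median that has a margin.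

\section{Sign trees}\label{sec:sign}

The zero set of a nonzero polynomial on a finite-dimensional real vector space has Lebesgue measure $0$, and a nonempty open set has positive measure. These two facts let us discard the middle branches. We allow inputs from a linear subspace $E\subset\mathbb{R}^n$, with its own Lebesgue measure, because Section~\ref{sec:lower} needs this.

A \emph{sign tree} on $E$ is a finite rooted binary tree in which every internal node carries a nonzero polynomial $g$ on $E$ and has two children, for $g>0$ and for $g<0$; leaves carry labels. A point $x\in E$ is \emph{generic} for the tree if no test on its path vanishes at $x$; it then reaches a leaf. Almost every point is generic. The \emph{cell} of a node is the set of points that reach it. It is defined by finitely many strict inequalities, so it is open. A sign tree is \emph{reduced} if all its leaves have nonempty cells; then all nodes do, and in particular the root test takes both signs. Put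
\[
C_j=\{x\in\mathbb{R}^n: x_j\ge x_k\text{ for all }k\}.
\]
A sign tree on $E$ \emph{solves MAX} if almost every $x\in E$ reaches a leaf whose label $j$ satisfies $x\in C_j$.

\begin{lemma}\label{lem:normal}
\begin{itemize}
\item[(a)] If a sign tree on $E$ solves MAX, its output is correct at every generic point.
\item[(b)] If a sign tree on $E$ solves MAX and exactly $s$ of its leaves have nonempty cells, then there is a reduced sign tree on $E$ that solves MAX, has $s$ leaves, and uses only tests of the given tree.
\item[(c)] $a_{d,n}$ is the least number of leaves of a sign tree on $\mathbb{R}^n$ that solves MAX with tests of degree at most $d$.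
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $Z$ be the cell of a leaf labeled $j$. Since $C_j$ is closed, $Z\setminus C_j$ is open in $E$; it is also null, hence empty.

(b) If some leaf has an empty cell, take a node with empty cell that is closest to the root. Its parent $v$ has a nonempty open cell, on which the test $g$ of $v$ does not vanish identically, so the sibling has a nonempty cell. Replace the subtree at $v$ by the subtree at the sibling. On the cell of $v$ the test $g$ vanishes or has the sign that leads to the sibling, so each remaining cell gains only points of the null set $\{g=0\}$. The tree still solves MAX. A cell that was empty becomes an open null set and is still empty. Thus $s$ is unchanged and the tree is smaller; repeat.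

(c) Given a sign tree, add to each node a middle child that is a leaf with an arbitrary label. The new leaves are reached by null sets, so the size is at most the number of leaves of the sign tree. Conversely, in a ternary tree replace each node whose test is the zero polynomial by its middle child, and then delete all middle branches, which are reached by null sets. The result is a sign tree that solves MAX. The set of inputs reaching one of its leaves is open, so it has positive measure exactly if it is nonempty. Apply (b).
\end{proof}

From now on ``tree'' means sign tree.

\section{Questions about ratios that have a margin}\label{sec:ratios}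

Fix $n\ge3$ and write $D_{ab}=|x_a-x_b|$. Let $\Omega\subset\mathbb{R}^n$ be the set of $x$ whose coordinates are distinct and satisfy $D_{ij}\ne D_{il}$ for distinct $i,j,l$. Its complement is the union of the hyperplanes $x_a=x_b$ and $x_j+x_l=2x_i$, a null set.

In Example~\ref{ex:far} we wrote the separating polynomial down. In general we obtain it from the Weierstrass approximation theorem: every continuous function on a cube in $\mathbb{R}^L$ is a uniform limit of polynomials. The sets to be separated are not compact, and their closures in $\mathbb{R}^n$ typically meet, for instance at the origin. We therefore first map $\Omega$ into a cube by bounded rational functions. For $a\ne b$ and $c\ne e$ consider the \emph{ratio}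
\[
\lambda=\frac{x_a-x_b}{x_c-x_e}
\]
and the two functions
\[
\xi=\frac{\lambda^2}{1+\lambda^2}=\frac{(x_a-x_b)^2}{(x_a-x_b)^2+(x_c-x_e)^2},\qquad
\eta=\frac{\lambda}{1+\lambda^2}=\frac{(x_a-x_b)(x_c-x_e)}{(x_a-x_b)^2+(x_c-x_e)^2},
\]
with values in $[-1,1]$. Let $\rho:\Omega\to[-1,1]^L$ be the vector of all the functions $\xi,\eta$, taken over all choices of $(a,b)$ and $(c,e)$, and let $Q$ be the product of their denominators $(x_a-x_b)^2+(x_c-x_e)^2$. Then $Q>0$ on $\Omega$.

Two sequences $(x^\nu)$, $(z^\nu)$ in $\Omega$ are \emph{twins} if $\rho(x^\nu)$ and $\rho(z^\nu)$ converge to the same limit. Passing to a common subsequence preserves this. We say that a real sequence tends to $\infty$ in $\mathbb{R}\cup\{\infty\}$ if its absolute value tends to infinity.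

\begin{lemma}\label{lem:twins}
Two sequences in $\Omega$ are twins if and only if every ratio $\lambda$ converges in $\mathbb{R}\cup\{\infty\}$ along both sequences, to the same limit. In particular, along twins every quotient $D_{ab}/D_{ce}$ has the same limit in $[0,\infty]$.
\end{lemma}

\begin{proof}
We have $\lambda=\eta/(1-\xi)$ and $\lambda^2=\xi/(1-\xi)$. If $(\xi,\eta)\to(\xi_*,\eta_*)$ with $\xi_*<1$, then $\lambda\to\eta_*/(1-\xi_*)$; if $\xi_*=1$, then $|\lambda|\to\infty$. So the limit of $\rho$ determines the limit of $\lambda$. Conversely, $\xi$ and $\eta$ are continuous functions of $\lambda\in\mathbb{R}$ and tend to $1$ and $0$ as $|\lambda|\to\infty$.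
\end{proof}

The lemma will be used in one way. If a ratio stays in a compact interval along $x^\nu$, its limit lies in that interval, and along $z^\nu$ it eventually lies in any larger open interval. In particular its sign carries over when the interval avoids $0$. The sign does not carry over when the limit is $0$ or $\infty$.

\begin{example}\label{ex:median}
For $n=3$ the sequences $x^\nu=(0,\frac1\nu,1)$ and $z^\nu=(0,-\frac1\nu,1)$ are twins: along both, $(x_2-x_1)/(x_3-x_1)$ and $(x_2-x_1)/(x_3-x_2)$ tend to $0$ and $(x_3-x_1)/(x_3-x_2)$ tends to $1$, and every other ratio is $\pm1$ or, up to a fixed sign, one of these or its reciprocal. The median has index $2$ at $x^\nu$ and index $1$ at $z^\nu$. The order inside a small cluster is invisible in the limit. Also $\rho(-x)=\rho(x)$, so $\rho$ alone cannot tell up from down.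
\end{example}

Two sets $A,A'\subset\Omega$ are \emph{separated} if there are no twins with $x^\nu\in A$ and $z^\nu\in A'$ for all $\nu$. In the next lemma $R$ is what the tree already knows about the input, $A_c$ is the set on which answer $c$ must be available, and $B_c$ is the larger set on which answer $c$ is acceptable.

\begin{lemma}[separation]\label{lem:sep}
Let $R\subset\Omega$, $R=A_1\cup\dots\cup A_s$ and $A_c\subset B_c\subset R$ for all $c$. Suppose that $A_c$ and $R\setminus B_c$ are separated for each $c<s$. Then there is a tree with $s$ leaves, labeled $1,\dots,s$, such that every generic $x\in R$ reaches a leaf $c$ with $x\in B_c$.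
\end{lemma}

\begin{proof}
Fix $c<s$ and let $K$ and $K'$ be the closures of $\rho(A_c)$ and $\rho(R\setminus B_c)$. A common point of $K$ and $K'$ would be the common limit of twins, so these compact sets are disjoint. We claim that some polynomial $G_c$ on $\mathbb{R}^L$ is positive on $K$ and negative on $K'$. If $K=\emptyset$ take $G_c=-1$, and if $K\ne\emptyset=K'$ take $G_c=1$. Otherwise the function
\[
w\mapsto\frac{\operatorname{dist}(w,K')-\operatorname{dist}(w,K)}{\operatorname{dist}(w,K')+\operatorname{dist}(w,K)}
\]
is continuous on the cube, equal to $1$ on $K$ and to $-1$ on $K'$; let $G_c$ approximate it within $\frac12$.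

Let $g_c=Q^{N}\cdot(G_c\circ\rho)$ with $N=\deg G_c$. A monomial of degree at most $N$ in the coordinates of $\rho$ has a denominator that divides $Q^N$, so $g_c$ is a polynomial in $x$. It has the sign of $G_c\circ\rho$ on $\Omega$: it is positive on $A_c$ and negative on $R\setminus B_c$. It is nonzero, being positive on $A_c$ if $A_c\ne\emptyset$ and equal to $-1$ otherwise.

The tree tests $g_1,\dots,g_{s-1}$ in turn, stops at leaf $c$ for the first $c$ with $g_c>0$, and goes to leaf $s$ if there is none. Let $x\in R$ be generic. If $g_c(x)>0$, then $x\notin R\setminus B_c$, so $x\in B_c$. If $g_c(x)<0$ for all $c<s$, then $x\notin A_c$ for all $c<s$, so $x\in A_s\subset B_s$.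
\end{proof}

No separation is required for the last class, which collects the inputs that the others refuse. The approximation step gives no bound on $\deg G_c$, and this is why $d(n)$ is not explicit.

\section{Verifying a pivot}\label{sec:verify}

Fix a pivot $i\in[n]$ and write $y_j=x_j-x_i$, so that $|y_j|=D_{ij}$. An index $j$ is \emph{above} if $y_j>0$ and \emph{below} if $y_j<0$. For $x\in\Omega$ let $\pi_1,\dots,\pi_{n-1}$ be the indices $j\ne i$ in order of decreasing distance, and put $\delta_r=D_{i\pi_r}$, so that $\delta_1>\dots>\delta_{n-1}>0$. The statement ``$k$ is a witness for $i$'' is membership in the \emph{window}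
\[
W_{ik}=\{x\in\Omega:\ x_k>x_i\ \text{ and }\ x_j-x_i\le 8(x_k-x_i)\text{ for all }j\}.
\]

\begin{proposition}\label{prop:verify}
There is a tree $\mathrm{Verify}(i)$ with one leaf ``success'' and at most $(n-1)^3$ further leaves, called exits, each marked with an index $k\ne i$, such that for generic $x\in\Omega$: if $x$ reaches success, then $x_i$ is the maximum; if $x$ reaches an exit marked $k$, then $x\in W_{ik}$.
\end{proposition}

Step $r$ of the tree will examine $\pi_r$ and use $\delta_r$ as its unit of length. The index $\pi_r$ is not known to the tree, and it jumps when two distances cross. The length $\delta_r$ does not jump, so it can be used in separation arguments.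

\begin{lemma}\label{lem:unit}
Along twins, $D_{ij}/\delta_r$ has the same limit in $[0,\infty]$, for every $j\ne i$ and every $r$.
\end{lemma}

\begin{proof}
The number $\delta_r/D_{ij}$ is the $r$-th largest of the quotients $D_{ie}/D_{ij}$, $e\ne i$. These have the same limits in $[0,\infty]$ along both sequences by Lemma~\ref{lem:twins}. The $r$-th largest entry of a vector is the maximum, over all $r$-element sets of positions, of the minimum of the entries in these positions; it is therefore a continuous function on $[0,\infty]^{n-1}$.
\end{proof}

Next we make Example~\ref{ex:sym} precise. Fix an odd $M\ge n$ and put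
\[
E_r=\sum_{J\subset[n]\setminus\{i\},\ |J|=r}\ \prod_{j\in J}y_j^M ,\qquad 1\le r\le n-1 .
\]
This polynomial is nonzero, since it is positive where all $y_j=1$. We want the term $J=\{\pi_1,\dots,\pi_r\}$, the largest in absolute value, to decide the sign. Terms of comparable size can outvote it, and these come from indices at distance comparable to $\delta_r$. So let the \emph{band} at step $r$ be
\[
\beta_r=\{j\ne i:\ \delta_r/4\le D_{ij}\le4\delta_r\}\ni\pi_r ,
\]
and call $x$ \emph{unmixed at step $r$} if all of $\beta_r$ is above or all of $\beta_r$ is below.

\begin{lemma}\label{lem:sign}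
Let $x\in\Omega$ be unmixed at step $r$, and suppose that $\pi_1,\dots,\pi_{r-1}$ are below. Then $(-1)^rE_r>0$ if $\pi_r$ is below, and $(-1)^rE_r<0$ if $\pi_r$ is above.
\end{lemma}

\begin{proof}
Let $F=\{\pi_1,\dots,\pi_{r-1}\}$. The \emph{main term} $J=F\cup\{\pi_r\}$ has absolute value $\Delta=(\delta_1\cdots\delta_r)^M$. As $M$ is odd, its sign is $(-1)^r$ if $\pi_r$ is below and $(-1)^{r-1}$ if $\pi_r$ is above. Call a term \emph{small} if its absolute value is at most $4^{-M}\Delta$. There are fewer than $2^{n-1}$ terms and $M\ge n$, so the small terms add up to less than $\Delta$ in absolute value. It suffices to show that every term that is not small has the sign of the main term.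

If $J$ contains an index $j$ with $D_{ij}<\delta_r/4$, then the other $r-1$ distances have product at most $\delta_1\cdots\delta_{r-1}$, so the term is small. An index with $D_{ij}\ge\delta_r/4$ lies in $\beta_r$ or has $D_{ij}>4\delta_r$, and in the second case it lies in $F$. Hence a term that is not small has $J\subset F\cup\beta_r$.

If $\pi_r$ is below, then all of $\beta_r$ is below, as is $F$, and every term with $J\subset F\cup\beta_r$ has sign $(-1)^r$.

If $\pi_r$ is above, then all of $\beta_r$ is above, so $F\cap\beta_r=\emptyset$, and every $j\in F$ has $D_{ij}>4\delta_r$. Suppose that $J$ omits exactly $p\ge1$ elements of $F$. Then it contains $p+1$ indices outside $F$, each at distance at most $\delta_r$. After canceling the factors from $F\cap J$, the quotient of the absolute value of the term by $\Delta$ is at most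
\[
\frac{\delta_r^{(p+1)M}}{(4\delta_r)^{pM}\,\delta_r^M}=4^{-pM},
\]
so the term is small. The remaining terms are $J=F\cup\{j\}$ with $j\in\beta_r$, and they have sign $(-1)^{r-1}$.
\end{proof}

The last paragraph of Example~\ref{ex:sym} shows that the lemma fails for mixed inputs, so these have to be diverted first. For a pair $\{j,l\}\subset[n]\setminus\{i\}$ let $A_{jl}$ be the set of $x\in\Omega$ with $y_jy_l<0$ and $D_{ij},D_{il}\in[\delta_r/4,4\delta_r]$, and let $B_{jl}\supset A_{jl}$ be defined in the same way with $8$ in place of $4$. An input is unmixed at step $r$ exactly if it lies in no $A_{jl}$.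

\begin{example}\label{ex:mixed}
Let $n=3$, $i=3$, $(y_1,y_2)=(u,v)$ and $\lambda=u/v$. For $r=1$ and for $r=2$ we have $A_{12}=\{-4\le\lambda\le-\frac14\}$ and $B_{12}=\{-8\le\lambda\le-\frac18\}$. The function $s/(1+s^2)$ increases on $[0,1]$ and is invariant under $s\mapsto1/s$. So $\eta=\lambda/(1+\lambda^2)$ is at most $-\frac4{17}$ on $A_{12}$ and greater than $-\frac8{65}$ outside $B_{12}$. Since $\frac8{65}<\frac15<\frac4{17}$, the function $-\frac15-\eta$ separates, and clearing the denominator gives the test $-(u^2+5uv+v^2)$.
\end{example}

\begin{proof}[Proof of Proposition~\ref{prop:verify}]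
The tree has steps $r=1,\dots,n-1$. An input that enters step $r$ satisfies
\[
(\mathrm{H}_r)\qquad \pi_1,\dots,\pi_{r-1}\text{ are below.}
\]
Condition $(\mathrm{H}_1)$ is void. An input that passes step $n-1$ satisfies $(\mathrm{H}_n)$, so $x_i$ is the maximum; this is the leaf success. Under $(\mathrm{H}_r)$ every index that is above has distance at most $\delta_r$ from $i$. Consequently
\begin{equation}\label{eq:witness}
(\mathrm{H}_r),\quad k\text{ above},\quad D_{ik}\ge\delta_r/8\qquad\Longrightarrow\qquad x\in W_{ik}.
\end{equation}
Step $r$ has three parts.

\emph{Diverting mixed inputs.} Apply Lemma~\ref{lem:sep} with $R=\Omega$, with one class $A_{jl}\subset B_{jl}$ for each pair, and with the last class $A=B=\Omega\setminus\bigcup A_{jl}$. To check separation, let $x^\nu\in A_{jl}$ and $z^\nu$ be twins. By Lemma~\ref{lem:unit} the limits of $D_{ij}/\delta_r$ and $D_{il}/\delta_r$ along $z^\nu$ lie in $[\frac14,4]$, so these quotients eventually lie in $[\frac18,8]$. The ratio $y_j/y_l$ lies in $[-16,-\frac1{16}]$ along $x^\nu$, so by Lemma~\ref{lem:twins} it is eventually negative along $z^\nu$. Thus $z^\nu\in B_{jl}$ for large $\nu$, and $A_{jl}$ is separated from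 $\Omega\setminus B_{jl}$.

At the leaf $\{j,l\}$ we know $x\in B_{jl}$: one of $j,l$ is above, but a test built from $\rho$ cannot say which. Test $y_j$, and let $k=j$ if it is positive and $k=l$ otherwise. Then $k$ is above and $D_{ik}\ge\delta_r/8$, so $x\in W_{ik}$ by \eqref{eq:witness}. This produces $2\binom{n-1}2=(n-1)(n-2)$ exits.

\emph{Reading the side of $\pi_r$.} At the last leaf $x$ is unmixed at step $r$. Test $(-1)^rE_r$. If it is positive, then $\pi_r$ is below by Lemma~\ref{lem:sign}; so $(\mathrm{H}_{r+1})$ holds, and the input passes step $r$.

\emph{Naming a witness.} If $(-1)^rE_r<0$, then $\pi_r$ is above, and with it all of $\beta_r$. It is enough to name any index in the band. Apply Lemma~\ref{lem:sep} with $R=\Omega$ and, for $k\ne i$,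
\[
A_k=\{D_{ik}=\delta_r\},\qquad B_k=\{\delta_r/2\le D_{ik}\le2\delta_r\}.
\]
The sets $A_k$ cover $\Omega$. If $x^\nu\in A_k$ and $z^\nu$ are twins, then $D_{ik}/\delta_r\to1$ along $z^\nu$ by Lemma~\ref{lem:unit}, so $z^\nu\in B_k$ eventually; this is the separation. At leaf $k$ we have $k\in\beta_r$, so $k$ is above, and $x\in W_{ik}$ by \eqref{eq:witness}. This produces $n-1$ exits.

Each step has $(n-1)(n-2)+(n-1)=(n-1)^2$ exits, and there are $n-1$ steps.
\end{proof}

\section{Choosing a pivot}\label{sec:pivot}

For $x\in\Omega$ let $m=m(x)$ be the index of the maximum, and for $t>0$ let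
\[
\alpha(x;t)=\#\{j:\ x_m-x_j\le t/2\}\ge1
\]
be the number of candidates at scale $t$. After an exit we know $x\in W_{ik}$, and we want a new pivot $p$ such that a failure of $\mathrm{Verify}(p)$ halves $\alpha$. Two difficulties arise. The median has no margin, by Example~\ref{ex:median}. And the set of candidates has no margin, since a point at distance about $t/2$ from the maximum may be just inside or just outside.

\subsection*{A substitute for the median}

Let $U\subset[n]$, $p\in U$ and $x\in\Omega$. We call $p$ a \emph{median of $U$} if at most $|U|/2$ elements $j\in U$ have $x_j>x_p$ and at most $|U|/2$ have $x_j<x_p$. The element in position $\lceil|U|/2\rceil$ from the top is a median, since it has $\lceil|U|/2\rceil-1$ elements above it and $\lfloor|U|/2\rfloor$ below it. We call $p$ \emph{balanced in $U$} if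
\[
\#\{j\in U:\ D_{jl}\le\tfrac12D_{lp}\}\le|U|/2\qquad\text{for all }l\in U\setminus\{p\}.
\]
We shall use this only for $l=m$, where it says that at most half of $U$ lies in the upper half of the interval $[x_p,x_m]$. It is imposed for all $l$ because the tree does not know $m$, and in this form it involves only quotients of distances. In Example~\ref{ex:median} with $\nu$ large, both $1$ and $2$ are balanced in $[3]$ at $x^\nu$ and at $z^\nu$, while $3$ is not.

\begin{lemma}\label{lem:balanced}
Fix $U\ni p$.
\begin{itemize}
\item[(a)] If $p$ is a median of $U$ at $x$, then $p$ is balanced in $U$ at $x$.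
\item[(b)] If $x^\nu$, $z^\nu$ are twins and $p$ is a median of $U$ at every $x^\nu$, then along a subsequence $p$ is balanced in $U$ at every $z^\nu$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $p$ be a median of $U$ at $x$, and let $l\in U\setminus\{p\}$. Let $J_l$ consist of $p$ and of those $j\in U$ for which $x_p$ lies between $x_j$ and $x_l$. The set $U\setminus J_l$ consists of the elements on the same side of $p$ as $l$, so $|U\setminus J_l|\le|U|/2$. For $j\in J_l$ we have $j\neq l$ and $D_{jl}\ge D_{lp}$. Hence every $j\in U$ with $D_{jl}\le\frac12D_{lp}$ lies in $U\setminus J_l$, which proves (a).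

For (b) pass to a subsequence along which the sets $J_l$, formed at $x^\nu$, do not depend on $\nu$. For $j\in J_l$ the quotient $D_{jl}/D_{lp}$ is at least $1$ along $x^\nu$, so by Lemma~\ref{lem:twins} it is eventually greater than $\frac12$ along $z^\nu$. For large $\nu$, then, every $j\in U$ with $D_{jl}\le\frac12D_{lp}$ at $z^\nu$ lies in $U\setminus J_l$.
\end{proof}

At the start all indices are candidates, and this is all we need.

\begin{lemma}[first pivot]\label{lem:first}
There is a tree with $n$ leaves, labeled $1,\dots,n$, such that every generic $x\in\Omega$ reaches a leaf $p$ with $p$ balanced in $[n]$.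
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:sep} with $R=\Omega$, $A_p=\{p\text{ is a median of }[n]\}$ and $B_p=\{p\text{ is balanced in }[n]\}$. The sets $A_p$ cover $\Omega$, and Lemma~\ref{lem:balanced} gives $A_p\subset B_p$ and the separation of $A_p$ from $\Omega\setminus B_p$.
\end{proof}

\subsection*{A substitute for the set of candidates}

Let $x\in W_{ik}$ and $t=x_k-x_i$. We replace the candidates by a subset $U$ that contains the top of the configuration and is cut off from the rest by a gap. Write $\operatorname{diam}U=\max_{a,a'\in U}D_{aa'}$. A pair $(U,p)$ with $p\in U\subset[n]$ is \emph{good at scale $t$} if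
\begin{itemize}
\item[(G1)] $x_a-x_b>\operatorname{diam}U$ for all $a\in U$, $b\notin U$;
\item[(G2)] $\operatorname{diam}U\le t/2$;
\item[(G3)] $p$ is balanced in $U$.
\end{itemize}
See Figure~\ref{fig:window}. By (G1) we have $m\in U$, and then (G2) gives
\begin{equation}\label{eq:Ualpha}
|U|\le\alpha(x;t).
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[->] (-1.5,0) -- (9.4,0);
\foreach \a in {-1,0,1.3,2.6,4,4.9,7.2,7.5,7.75,8.1,8.4} \fill (\a,0) circle (1.6pt);
\node[below] at (0,-0.05) {$x_i$};
\node[below] at (4,-0.05) {$x_k$};
\node[below] at (7.75,-0.05) {$x_p$};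
\node[below] at (8.45,-0.05) {$x_m$};
\draw[<->] (0,0.45) -- (4,0.45) node[midway,above] {$t$};
\draw[<->] (4.9,0.45) -- (7.2,0.45) node[midway,above] {gap};
\draw[|-|] (7.2,0.45) -- (8.4,0.45) node[midway,above] {$U$};
\end{tikzpicture}
\caption{An input on the real line. The old pivot $i$ and its witness $k$ fix the scale $t=x_k-x_i$, and the maximum $x_m$ is at most $x_i+8t$. The top cluster $U$ has diameter at most $t/2$ and lies above a gap longer than its diameter. The new pivot $p$ is chosen in the middle of $U$: at most half of $U$ lies in the upper half of the interval from $x_p$ to $x_m$.}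
\label{fig:window}
\end{figure}

Condition (G1) refers to the order of the $x_j$, which $\rho$ does not see. The window restores it. Differences comparable to $t$ get their sign from the ratio to $x_k-x_i>0$. Differences much larger than $t$ get their sign from the bound $x_j\le x_i+8t$, since a far point can only be far below. Differences much smaller than $t$ have no visible sign, so the gap under $U$ has to be at least a fixed fraction of $t$; a pigeonhole argument over $n+1$ scales provides such a gap.

\begin{lemma}[later pivots]\label{lem:later}
Fix $i\ne k$ and write $t=x_k-x_i$. There is a tree with $n$ leaves, labeled $1,\dots,n$, such that every generic $x\in W_{ik}$ reaches a leaf $p$ for which some pair $(U,p)$ is good at scale $t$.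
\end{lemma}

\begin{proof}
We apply Lemma~\ref{lem:sep} with $R=W_{ik}$. Let $B_p$ be the set of $x\in R$ for which some $(U,p)$ is good at scale $t$. Let $A_p$ be the set of $x\in R$ for which some $U\ni p$ satisfies the stronger conditions
\begin{itemize}
\item[(S1)] $x_a-x_b\ge4^{-n}t$ and $x_a-x_b\ge2\operatorname{diam}U$ for all $a\in U$, $b\notin U$;
\item[(S2)] $\operatorname{diam}U\le t/4$;
\item[(S3)] $p$ is a median of $U$.
\end{itemize}
We have $A_p\subset B_p$: the second part of (S1) gives (G1) if $\operatorname{diam}U>0$, the first part gives it if $\operatorname{diam}U=0$, and (G3) follows from Lemma~\ref{lem:balanced}(a).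

\emph{The sets $A_p$ cover $R$.} Let $x\in R$. For $0\le s\le n$ put $\tau_s=4^{-s}t$ and $N_s=\#\{j:x_m-x_j\le\tau_s\}$. Since $n\ge N_0\ge\dots\ge N_n\ge1$, some $s<n$ has $N_s=N_{s+1}$. Let
\[
U=\{j:\ x_m-x_j\le\tau_{s+1}\}=\{j:\ x_m-x_j\le\tau_s\}.
\]
Then $\operatorname{diam}U\le\tau_{s+1}\le t/4$. For $a\in U$ and $b\notin U$ we have $x_a-x_b>\tau_s-\tau_{s+1}=3\tau_{s+1}$, which is at least $2\operatorname{diam}U$ and at least $4^{-n}t$. Take for $p$ a median of $U$.

\emph{$A_p$ is separated from $R\setminus B_p$.} Let $x^\nu\in A_p$ and $z^\nu\in R$ be twins. We show that $z^\nu\in B_p$ for infinitely many $\nu$. Pass to a subsequence along which the set $U$ chosen at $x^\nu$ is constant and, by Lemma~\ref{lem:balanced}(b), (G3) holds at $z^\nu$. On $R$ we have $t=D_{ik}$. For $a\ne a'$ in $U$ the quotient $D_{aa'}/t$ is at most $\frac14$ along $x^\nu$, hence eventually less than $\frac12$ along $z^\nu$. This gives (G2).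

For (G1) let $a\in U$ and $b\notin U$. We first show that $x_a>x_i$ at $z^\nu$ for large $\nu$. At $x^\nu$, (S1) gives $m\in U$, and (S2) gives $x_a\ge x_m-t/4\ge x_k-t/4$. Together with the upper bound in the definition of $W_{ik}$ this yields
\[
\tfrac34\le\frac{x_a-x_i}{x_k-x_i}\le8\qquad\text{at }x^\nu .
\]
In particular $a\neq i$, and this ratio is eventually positive along $z^\nu$. As $t>0$ at $z^\nu$, the claim follows.

Now consider $\lambda=(x_a-x_b)/(x_k-x_i)$, which is at least $4^{-n}$ along $x^\nu$. If its limit is finite, the limit is positive, and $x_a>x_b$ at $z^\nu$ for large $\nu$. If its limit is $\infty$, then $|\lambda|\to\infty$ along $z^\nu$. But at $z^\nu\in W_{ik}$ with $\nu$ large we have $x_b-x_a<x_b-x_i\le8t$, that is, $\lambda>-8$. So $\lambda$ is eventually positive, and again $x_a>x_b$. Finally, for $a'\ne a''$ in $U$ the quotient $D_{ab}/D_{a'a''}$ is at least $2$ along $x^\nu$, hence eventually greater than $1$ along $z^\nu$. Thus $x_a-x_b=D_{ab}>\operatorname{diam}U$ at $z^\nu$ for large $\nu$, and $(U,p)$ is good there.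
\end{proof}

The set $U$ exists at each input but is not recorded by the tree, which has only $n$ leaves.

\begin{lemma}[halving]\label{lem:halving}
Let $x\in\Omega$, let $p\in U$ satisfy \textup{(G1)} and \textup{(G3)}, and suppose that $x_{k'}>x_p$. Then $\alpha(x;t')\le|U|/2$ for $t'=x_{k'}-x_p$.
\end{lemma}

\begin{proof}
Since $x_{k'}>x_p$, we have $m\ne p$ and $0<t'\le D_{mp}$. By (G1), $m\in U$. Let $j$ be counted by $\alpha(x;t')$. Then $D_{jm}\le t'/2\le\frac12D_{mp}<\operatorname{diam}U$. If $j\notin U$, then (G1) would give $D_{jm}>\operatorname{diam}U$; so $j\in U$. By (G3) with $l=m$ there are at most $|U|/2$ such $j$.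
\end{proof}

This is why the gap in (G1) must exceed the diameter: it keeps indices outside $U$, about which (G3) says nothing, from being candidates at the new scale.

\section{The upper bounds}\label{sec:upper}

\begin{proof}[Proof of Theorem~\ref{thm:quasi}]
Let $q=\lfloor\log_2n\rfloor\ge1$. The tree works in stages $s=0,1,\dots,q$, and stage $s$ begins after $s$ exits.
\begin{itemize}
\item At stage $0$, choose $p$ by the tree of Lemma~\ref{lem:first}. At stage $s\ge1$, the last exit has provided a pair $(i,k)$; choose $p$ by the tree of Lemma~\ref{lem:later} for this pair.
\item If $s<q$, run $\mathrm{Verify}(p)$. On success output $p$. On an exit marked $k'$ go to stage $s+1$ with the pair $(p,k')$.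
\item If $s=q$, output $p$.
\end{itemize}

\emph{Correctness.} Let $x\in\Omega$ be generic for this tree; almost every input is. It is then generic for each of the smaller trees through which it passes. By Proposition~\ref{prop:verify} an output after success is correct, and at the start of every stage $s\ge1$ we have $x\in W_{ik}$ for the current pair, so that Lemma~\ref{lem:later} applies. Let $t_s=x_k-x_i$ for the pair at stage $s$. We claim that $\alpha(x;t_s)\le n/2^s$. For $s=1$ apply Lemma~\ref{lem:halving} with $U=[n]$, for which (G1) is void and (G3) holds by Lemma~\ref{lem:first}. For $s\ge1$ let $(U,p)$ be good at scale $t_s$; Lemma~\ref{lem:halving} and \eqref{eq:Ualpha} give $\alpha(x;t_{s+1})\le|U|/2\le\alpha(x;t_s)/2$. At stage $q$ we have $\alpha(x;t_q)\le n/2^q<2$. By \eqref{eq:Ualpha} the good pair $(U,p)$ has $|U|=1$. As $U$ contains both $p$ and $m$, the output $p=m$ is correct.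

\emph{Size.} Let $F_s$ be the largest number of leaves below a node at which stage $s$ begins. Then $F_q=n$, and for $s<q$
\[
F_s\le n\bigl(1+(n-1)^3F_{s+1}\bigr)\le n^4F_{s+1}.
\]
So the tree has at most $n^{4q+1}$ leaves. Let $d(n)$ be the largest degree of its finitely many tests and apply Lemma~\ref{lem:normal}(c).
\end{proof}

The degree $d(n)$ depends on $n$. To keep the degree fixed while $n$ grows, we process the input in blocks and carry the current champion from block to block.

\begin{lemma}\label{lem:product}
For all $d,n_1,n_2\ge1$ we have $a_{d,\,n_1+n_2-1}\le a_{d,n_1}\,a_{d,n_2}$.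
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:normal}(c) there are sign trees $T_1,T_2$ of degree at most $d$ with $a_{d,n_1}$ and $a_{d,n_2}$ leaves that solve MAX on $\mathbb{R}^{n_1}$ and $\mathbb{R}^{n_2}$. Run $T_1$ on $(x_1,\dots,x_{n_1})$. At a leaf labeled $j$ attach a copy of $T_2$ that runs on $(x_j,x_{n_1+1},\dots,x_{n_1+n_2-1})$ and returns the corresponding index. The tests remain nonzero polynomials of degree at most $d$, and there are $a_{d,n_1}a_{d,n_2}$ leaves. If $x$ is generic for the combined tree, its two input vectors are generic for $T_1$ and $T_2$, so both outputs are correct by Lemma~\ref{lem:normal}(a), and the index returned is that of a maximum.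
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:fixed}]
(a) We have $\lfloor\log_2234\rfloor=7$. So for $d\ge d_0$ Theorem~\ref{thm:quasi} gives $a_{d,234}\le234^{29}<256^{29}=2^{232}$. For $n\ge234$, Lemma~\ref{lem:product} and \eqref{eq:trivial} give
\[
a_{d,n}\le a_{d,234}\;a_{d,\,n-233}\le2^{232}\cdot2^{n-234}=2^{n-2}.
\]

(b) Choose $n_0\ge3$ with $(4\lfloor\log_2n_0\rfloor+1)\log_2n_0\le\frac c2(n_0-1)$ and let $d=d(n_0)$, so that $a_{d,n_0}\le2^{c(n_0-1)/2}$. Write $n-1=h(n_0-1)+r$ with $0\le r<n_0-1$. Applying Lemma~\ref{lem:product} $h$ times and then \eqref{eq:trivial}, we get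
\[
a_{d,n}\le a_{d,n_0}^{\,h}\;a_{d,\,r+1}\le2^{c(n-1)/2}\,2^{r}\le2^{cn/2+n_0},
\]
and this is at most $2^{cn}$ for $n\ge2n_0/c$. The quantity $\limsup_n\frac1n\log_2a_{d,n}$ is nonnegative and nonincreasing in $d$, and for each $c>0$ it is at most $c$ for some $d$. Hence its limit is $0$.
\end{proof}

\section{Lower bounds for all degrees}\label{sec:lower}

Let $\mu(n)=\min_da_{d,n}$, the least number of leaves of a sign tree of any degree that solves MAX on $\mathbb{R}^n$. By \eqref{eq:trivial}, $\mu(1)=1$ and $\mu(2)=2$, and Theorem~\ref{thm:small} follows once we show $\mu(3)\ge4$, $\mu(4)\ge8$, and $\mu(n)\ge2n$ for $n\ge4$.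

\subsection*{Three numbers}

With three leaves the root test alone would have to cut out $C_1$. The wall between $C_1$ and $C_2$ is a half-plane, and a polynomial that changes sign across a half-plane also changes sign across the rest of the plane, which is the wrong place.

\begin{lemma}\label{lem:three}
$\mu(3)=4$.
\end{lemma}

\begin{proof}
By \eqref{eq:trivial}, $3\le\mu(3)\le4$. Suppose that a tree with three leaves solves MAX on $\mathbb{R}^3$. All three labels occur. One child of the root is a leaf; after renumbering the coordinates and possibly replacing the root test $f$ by $-f$, it is the child for $f>0$ and it has label $1$. By Lemma~\ref{lem:normal}(a), $\{f>0\}\subset C_1$. Almost all points of the open set $\{f<0\}$ reach the labels $2$ or $3$, and $C_2\cup C_3$ is closed, so $\{f<0\}\subset C_2\cup C_3$.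

Let $H$ be the plane $x_1=x_2$ and write $f=(x_1-x_2)^ef_1$ with $e\ge0$ maximal, so that $f_1$ does not vanish identically on $H$. Choose a point of $H$ with $x_1=x_2>x_3$ and $f_1\ne0$. Near it, points with $x_1>x_2$ lie outside $C_2\cup C_3$, so $f\ge0$ there; points with $x_1<x_2$ lie outside $C_1$, so $f\le0$ there. Since $f_1$ has a constant nonzero sign near the point, $e$ is odd. Now choose a point of $H$ with $x_1=x_2<x_3$ and $f_1\ne0$. As $e$ is odd, $f$ takes positive values arbitrarily near this point, where $x_1<x_3$. This contradicts $\{f>0\}\subset C_1$.
\end{proof}

\subsection*{Localization}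

To pass from $n-1$ to $n$ we look at a tree near special points, where MAX reduces to a smaller instance. Near a point, a polynomial has the sign of its lowest-order terms. A \emph{form} is a homogeneous polynomial; constants are forms of degree $0$.

Let $T$ be a tree on $E$, let $a\in E$, and let $Y\subset E$ be a subspace such that no test of $T$ vanishes identically on $a+Y$. For a test $g$ let $g^\flat$ be the nonzero homogeneous component of lowest degree of the polynomial $y\mapsto g(a+y)$ on $Y$. The \emph{localization} of $T$ at $a$ along $Y$ is the tree on $Y$ with the same nodes and labels and with each test $g$ replaced by $g^\flat$.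

\begin{lemma}\label{lem:local}
If $y\in Y$ is generic for the localization, then for all small $\varepsilon>0$ the point $a+\varepsilon y$ is generic for $T$ and reaches the same leaf.
\end{lemma}

\begin{proof}
For each of the finitely many tests on the path of $y$ we have $g(a+\varepsilon y)=\varepsilon^eg^\flat(y)+O(\varepsilon^{e+1})$ with $e=\deg g^\flat$ and $g^\flat(y)\ne0$.
\end{proof}

MAX is invariant under adding a constant to all coordinates and under positive scaling. A first localization builds both symmetries into the tree. Let $n\ge2$, $\mathbf 1=(1,\dots,1)$ and $V=\{y\in\mathbb{R}^n:\sum_ay_a=0\}$.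

\begin{lemma}\label{lem:homog}
\begin{itemize}
\item[(a)] Every tree on $V$ that solves MAX has at least $\mu(n)$ leaves with nonempty cells, and every label in $[n]$ occurs on such a leaf.
\item[(b)] There is a reduced tree on $V$ that solves MAX, has at most $\mu(n)$ leaves, and has forms as tests.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Compose all tests with the surjective linear map $\mathbb{R}^n\to V$ that subtracts the mean from each coordinate. The tests remain nonzero, cells become their preimages, and the order of the coordinates is preserved. By Lemma~\ref{lem:normal}(a) the new tree is correct at its generic points, so it solves MAX on $\mathbb{R}^n$. Lemma~\ref{lem:normal}(b) gives the bound. Label $j$ occurs because it is the only correct output on a nonempty open subset of $V$.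

(b) Let $T$ solve MAX on $\mathbb{R}^n$ with $\mu(n)$ leaves. For each test $g$ there is $y_0\in V$ such that $c\mapsto g(c\mathbf 1+y_0)$ is a nonzero polynomial in $c$, because $\mathbb{R}^n=\mathbb{R}\mathbf 1\oplus V$; it has finitely many roots. So for all but finitely many $c$ no test vanishes identically on $c\mathbf 1+V$. Localize $T$ at such a point $c\mathbf 1$ along $V$. For generic $y$ the output is correct for $c\mathbf 1+\varepsilon y$ by Lemmas~\ref{lem:local} and~\ref{lem:normal}(a), hence for $y$. Reduce by Lemma~\ref{lem:normal}(b).
\end{proof}

Let $n\ge4$ and fix a tree $T$ as in Lemma~\ref{lem:homog}(b). Let $N\le\mu(n)$ be its number of leaves and $N(j)$ the number of leaves labeled $j$. For $j\in[n]$ let $v_j\in V$ have $j$-th coordinate $-(n-1)$ and all other coordinates $1$, and let $V_j=\{y\in V:y_j=0\}$. Then $V=\mathbb{R}v_j\oplus V_j$, and dropping the $j$-th coordinate identifies $V_j$ with the space $V$ for the $n-1$ indices $a\ne j$. At $v_j$ the index $j$ has lost by a wide margin and the others are tied; at $-v_j$ it has won by a wide margin.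

A nonzero form $g$ of degree $D$ on $V$ does not vanish identically on $v_j+V_j$ or on $-v_j+V_j$: otherwise, by homogeneity, it would vanish on $\bigcup_{s\ne0}s(v_j+V_j)=V\setminus V_j$, which is dense. So $T$ can be localized at $\pm v_j$ along $V_j$; call the results $T^{j}$ and $T^{-j}$. If $g_j$ denotes the test of $T^j$ that replaces $g$, then $g(-v_j+y)=(-1)^Dg(v_j-y)$ shows that the test of $T^{-j}$ that replaces $g$ is
\begin{equation}\label{eq:opposite}
y\mapsto(-1)^Dg_j(-y).
\end{equation}

\begin{lemma}\label{lem:vj}
\begin{itemize}
\item[(a)] If $y$ is generic for $T^j$, it reaches a leaf with a label $a\ne j$ such that $y_a\geq y_b$ for all $b\ne j$. At least $\mu(n-1)$ leaves have nonempty cells in $T^j$; their labels are different from $j$, and every label $a\ne j$ occurs among them.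
\item[(b)] If $y$ is generic for $T^{-j}$, it reaches a leaf labeled $j$.
\end{itemize}
\end{lemma}

\begin{proof}
By Lemmas~\ref{lem:local} and~\ref{lem:normal}(a) the label is correct for $\pm v_j+\varepsilon y$ with $\varepsilon>0$ small. The point $v_j+\varepsilon y$ has coordinates $1+\varepsilon y_a$ for $a\ne j$ and $-(n-1)$ at $j$; this gives the first statement of (a). Thus $T^j$ solves MAX for the $n-1$ indices $a\ne j$, and Lemma~\ref{lem:homog}(a) gives the rest. The point $-v_j+\varepsilon y$ has its unique maximum $n-1$ at $j$.
\end{proof}

Part (a) gives $N-N(j)\ge\mu(n-1)$ for every $j$. Summing over $j$ we obtain $(n-1)N\ge n\,\mu(n-1)$, that is,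
\begin{equation}\label{eq:average}
\frac{\mu(n)}n\ge\frac{\mu(n-1)}{n-1}\qquad(n\ge4).
\end{equation}

\subsection*{Four numbers}

For $n=4$, inequality \eqref{eq:average} gives only $\mu(4)\ge16/3$. To reach $8$ we ask on which side of the root the localized trees live.

\begin{lemma}\label{lem:four}
$\mu(4)=8$.
\end{lemma}

\begin{proof}
Let $n=4$ and let $T$ be as above, with root test $f$, a form of degree $D$. Since $T$ is reduced, $f$ takes both signs on $V$. Let $T_+$ and $T_-$ be the subtrees for $f>0$ and $f<0$, with $N_\pm$ leaves, of which $N_\pm(a)$ are labeled $a$. We must show $N=N_++N_-\ge8$. The root test of $T^j$ is the nonzero form $f_j$ on the plane $V_j$. Partition $\{1,2,3,4\}$ into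
\[
I_+=\{j:f_j\ge0\text{ on }V_j\},\qquad I_-=\{j:f_j\le0\text{ on }V_j\},\qquad I_0=\{j:f_j\text{ takes both signs}\}.
\]

\emph{Claim 1. If $j\in I_\pm$, then $N_\pm-N_\pm(j)\ge4$, and all three labels $a\ne j$ occur in $T_\pm$.} Let $j\in I_+$. In $T^j$ the child of the root for $f_j<0$ has an empty cell, so all leaves with nonempty cells belong to $T_+$. Apply Lemma~\ref{lem:vj}(a) and Lemma~\ref{lem:three}. For $j\in I_-$ exchange the signs.

\emph{Claim 2. If $j\in I_0$, then each of $T_+$ and $T_-$ contains the label $j$ and at least two different labels $a\ne j$.} By \eqref{eq:opposite} the root test of $T^{-j}$ also takes both signs. So generic points of $T^{-j}$ enter both subtrees, and Lemma~\ref{lem:vj}(b) gives the label $j$ in both. Let $O_\pm=\{y\in V_j:\pm f_j(y)>0\}$, two nonempty open sets whose union has full measure in $V_j$. Call $y\in V_j$ \emph{typical} if its coordinates $y_a$, $a\ne j$, are distinct and both $y$ and $-y$ are generic for $T^j$; almost every $y$ is typical, and $-y$ is typical with $y$. By Lemma~\ref{lem:vj}(a), for typical $y\in O_\pm$ the index of the largest $y_a$, $a\neq j$, occurs as a label in $T_\pm$. If $\deg f_j$ is even, then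 $O_\pm=-O_\pm$, and typical points $y$ and $-y$ of $O_\pm$ give two different labels, the indices of the largest and of the smallest coordinate of $y$. If $\deg f_j$ is odd, then $O_-=-O_+$. Suppose that all typical points of one of the two sets have their largest coordinate at the same index $a$. Then all typical points of the other set have their smallest coordinate at $a$. So $y_a$ is the largest or the smallest of the three coordinates for almost every $y\in V_j$. This is false on the nonempty open set where $y_a$ lies strictly between the other two. Hence each set gives two labels.

If $I_+$ and $I_-$ are both nonempty, Claim~1 gives $N\ge4+4$. Otherwise, replacing $f$ by $-f$ and exchanging the subtrees if necessary, we may assume $I_-=\emptyset$. Three cases remain.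

\emph{Case $I_+=\emptyset$.} Then $I_0=\{1,2,3,4\}$, all four labels occur in both subtrees by Claim~2, and $N\ge8$.

\emph{Case $I_+\ne\emptyset$, $I_0\ne\emptyset$.} Claim~2 gives $N_-\ge3$. If some $j\in I_+$ has $N_+(j)\ge1$, then $N_+\ge5$ by Claim~1, and $N\ge8$. This happens whenever $I_+$ contains two indices $j\ne j'$, since Claim~1 for $j'$ puts the label $j$ into $T_+$. There remains $I_+=\{j\}$ with $N_+(j)=0$. The label $j$ occurs somewhere in $T$, hence in $T_-$, and the three labels in $I_0$ occur in $T_-$ by Claim~2. So $N_-\ge4$, and $N_+\ge4$ by Claim~1.

\emph{Case $I_0=\emptyset$.} Then $I_+=\{1,2,3,4\}$. Summing $N_+-N_+(j)\ge4$ over $j$ gives $3N_+\ge16$, so $N_+\ge6$, and we need $N_-\ge2$. If $D$ is even, the nonempty open set $\{f<0\}$ is symmetric under $y\mapsto-y$. It contains a point $y$ with distinct coordinates such that $y$ and $-y$ are generic for $T$, and these two points reach leaves of $T_-$ with different labels. If $D$ is odd, note that each $f_j$ has even degree, since a nonzero form of odd degree takes both signs. By \eqref{eq:opposite} the root test of $T^{-j}$ is $-f_j(-y)=-f_j(y)\le0$. So generic points of $T^{-j}$ enter $T_-$, and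 by Lemma~\ref{lem:vj}(b) the label $j$ occurs there. This holds for all $j$, so $N_-\ge4$.

In all cases $\mu(4)\ge N\ge8$, and $\mu(4)\le8$ by \eqref{eq:trivial}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:small}]
For $n\le4$ we have $\mu(n)=2^{n-1}$ by \eqref{eq:trivial} and Lemmas~\ref{lem:three} and~\ref{lem:four}, so $2^{n-1}=\mu(n)\le a_{d,n}\le2^{n-1}$. For $n\ge4$, inequality \eqref{eq:average} gives $\mu(n)/n\ge\mu(4)/4=2$, so $a_{d,n}\ge\mu(n)\ge2n$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{MAX}
\emph{An Exponential Lower Bound on the Size of Algebraic Decision Trees for MAX},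
\texttt{http://theory.cs.uni-bonn.de/\textasciitilde marek/publications/MAX.pdf}.

\end{thebibliography}
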